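
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{The coloring game on $1$-subdivisions of graphs\\ with large girth and large chromatic number}


\begin{abstract}
For a graph $G$ let $\mathrm{sd}_1(G)$ be the graph obtained by replacing each edge by a path with one inner vertex. It was conjectured that, for triangle-free graphs $G$, a sufficiently large chromatic number of $G$ forces the game chromatic number of $\mathrm{sd}_1(G)$ to be as large as we like. We disprove this: there are graphs of arbitrarily large girth and arbitrarily large fractional chromatic number whose $1$-subdivisions have game chromatic number at most $5$. In the other direction, $\chi(G)\ge 61$ forces the game chromatic number of $\mathrm{sd}_1(G)$ to be at least $4$.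
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite, simple and undirected. The \emph{coloring game} with $k$ colors on a graph is played by Alice and Bob, who move alternately, Alice first. In each move a player gives one of the $k$ colors to an uncolored vertex so that the partial coloring stays proper. Alice wins if the whole graph gets colored. Bob wins if at some time there is an uncolored vertex whose neighborhood contains all $k$ colors. The \emph{game chromatic number} is the least $k$ for which Alice has a winning strategy.

We play this game on the \emph{$1$-subdivision} $\mathrm{sd}_1(G)$ of a graph $G$, in which every edge of $G$ is replaced by a path with exactly one inner vertex. We consider the following conjecture from \cite{source}.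

\begin{conjecture}
There is a function $f$ from the positive integers to the positive integers such that for every positive integer $c$ and every triangle-free graph $G$, if $\chi(G)\ge f(c)$, then the game chromatic number of $\mathrm{sd}_1(G)$ is at least $c$.
\end{conjecture}

Throughout, \emph{vertex} and \emph{edge} mean vertex and edge of $G$, and to \emph{color an edge} means to color its subdivision vertex. In $\mathrm{sd}_1(G)$ the neighbors of a vertex are the edges incident with it, and the neighbors of an edge are its two ends. So with at least three colors an edge can always be colored, and Bob can win only at a vertex: he must show all $k$ colors on the edges at a vertex that is still uncolored. Alice protects a vertex by coloring it.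

Which answer should one expect? There is a natural strategy for Alice, described in Section~\ref{sec:orient}: if the edges of $G$ can be oriented with all out-degrees at most $d\ge1$, then $d+2$ colors suffice for her. Such an orientation also bounds the chromatic number. Every set of $s$ vertices then spans at most $ds$ edges, so every subgraph has a vertex of degree at most $2d$, and $\chi(G)\le 2d+1$. Hence the number of colors this strategy needs grows with $\chi(G)$. On Bob's side, a graph of large chromatic number contains a highly connected subgraph, in which he can set up threats far from the vertices Alice has colored; Theorem~\ref{thm:lower} below shows that this gives something. All this speaks for the conjecture. Nevertheless, it is false.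

\begin{theorem}\label{thm:main}
For all integers $g\ge3$ and $F\ge1$ there is a graph $G$ of girth greater than $g$ with $\chi(G)\ge\chi_f(G)\ge F$ such that the game chromatic number of $\mathrm{sd}_1(G)$ is at most $5$.
\end{theorem}

Here $\chi_f$ is the fractional chromatic number, recalled in Section~\ref{sec:graphs}.

\begin{corollary}
The conjecture is false: for $c\ge6$ no value $f(c)$ is possible. This remains so if the conjecture is restricted to graphs of girth greater than a given $g$, and if $\chi$ is replaced by $\chi_f$.
\end{corollary}

\begin{proof}
Let $c\ge6$ and $g\ge3$. For each $F$, the graph $G$ of Theorem~\ref{thm:main} is triangle-free, has girth greater than $g$, and satisfies $\chi(G)\ge\chi_f(G)\ge F$, but the game chromatic number of $\mathrm{sd}_1(G)$ is at most $5<c$. So $F$ is not a possible value of $f(c)$.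
\end{proof}

\begin{theorem}\label{thm:lower}
If $G$ is a graph with $\chi(G)\ge61$, then the game chromatic number of $\mathrm{sd}_1(G)$ is at least $4$.
\end{theorem}

So a finite $f(c)$ does exist for every $c\le4$; one may take $f(c)=61$. The case $c=5$ is not decided here.

\subsection{The idea}

An orientation of the whole graph is more than Alice needs. She needs out-degrees at most $2$ only in the part of the graph that Bob has reached so far. Our graphs have levels $V_0,\dots,V_m$ whose sizes grow extremely fast, and each vertex has at most one neighbor in each lower level. As a whole such a graph is dense enough to have large chromatic number, but a set of $O(|V_j|)$ vertices above level $j$ spans few edges. Alice races through the levels: she colors all of $V_0$, then all of $V_1$, and so on, while keeping every uncolored vertex safe. The race for $V_j$ is over after $O(|V_j|)$ moves, so while it lasts Bob has reached only $O(|V_j|)$ vertices above $V_j$, and there a sparse orientation can still be found.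

Section~\ref{sec:orient} works out the orientation strategy and a single race in a simple model. Section~\ref{sec:plan} states the properties of our graphs, Section~\ref{sec:strategy} gives Alice's strategy, and Section~\ref{sec:graphs} constructs the graphs. Section~\ref{sec:lower}, which is independent of the rest, proves Theorem~\ref{thm:lower}.

\section{Two simple strategies}\label{sec:orient}

This section only serves as motivation; the proofs in the later sections do not depend on it.

\subsection{Playing along an orientation}

\begin{proposition}\label{prop:orient}
Let $d\ge1$. If $G$ has an orientation with all out-degrees at most $d$, then Alice wins on $\mathrm{sd}_1(G)$ with $d+2$ colors.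
\end{proposition}

\begin{proof}
As long as there are uncolored vertices, Alice colors only vertices: if Bob has just colored an edge $x\to y$ and $y$ is uncolored, she colors $y$; otherwise she colors any uncolored vertex. After each of her moves, every colored edge at an uncolored vertex $x$ is directed out of $x$. So $x$ has at most $d$ colored edges, and at most $d+1$ after Bob's next move. Thus each uncolored vertex always has a free color. Once all vertices are colored, every remaining edge can be colored, since $d+2\ge3$.
\end{proof}

We say that coloring $x\to y$ \emph{strikes} its head $y$. Every edge at $x$ that does not strike $x$ is one of at most $d$ outgoing edges, and Alice answers every strike at once.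

\subsection{A single race}\label{sec:race}

Suppose now that Alice wants more than to keep the vertices safe: she wants to complete the coloring of a certain set $W$ quickly. She cannot then answer every strike elsewhere, since Bob could strike new vertices outside $W$ in every move. The remedy is to ignore the first strike at each vertex and to answer the second.

\begin{proposition}\label{prop:race}
Let $V(G)=W\cup U$ be a partition in which $W$ is nonempty and independent and each vertex of $U$ has at most one neighbor in $W$, and let $G[U]$ be oriented with out-degrees at most $2$. With $5$ colors Alice can play so that, as long as $W$ is not completely colored, every uncolored vertex has at most $3$ colored edges after each of her moves, and Bob makes at most $2|W|$ moves before $W$ is completely colored.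
\end{proposition}

\begin{proof}
We describe the play until $W$ is completely colored. Each vertex $x\in U$ has a counter $c(x)$, initially $0$. Alice's first move is in $W$. After each of her moves the following will hold:
\begin{itemize}
\item an uncolored $u\in W$ has no colored edge;
\item an uncolored $x\in U$ has $c(x)\le1$, and at most $c(x)$ colored edges besides those directed out of $x$;
\item if an uncolored $x\in U$ has $c(x)=1$, then its neighbor in $W$, if any, is colored.
\end{itemize}
Hence an uncolored vertex has at most $3$ colored edges after Alice's move and at most $4$ after Bob's, and Alice can color whatever vertex she likes. Her responses are as follows.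

If Bob colors an edge $ux$ with $x\in U$ and $u\in W$ uncolored, she colors $u$. If $x$ is uncolored, then $c(x)=0$ by the third item, and she sets $c(x)=1$.

Otherwise at most one uncolored vertex $y\in U$ is struck: the head $y$ of an edge inside $U$, or the end $y\in U$ of an edge whose end in $W$ was already colored. If $c(y)=1$, she colors $y$. If $c(y)=0$, she sets $c(y)=1$ and colors the neighbor of $y$ in $W$ if it exists and is uncolored, and otherwise any uncolored vertex of $W$. If no uncolored vertex is struck, or if Bob has colored a vertex, she colors any uncolored vertex of $W$.

The three items are preserved. Indeed, when an edge at an uncolored $u\in W$ is colored, Alice colors $u$ at once. A newly colored edge at a vertex $x\in U$ that is still uncolored after her response is directed out of $x$ or has raised $c(x)$ from $0$ to $1$, and then the neighbor of $x$ in $W$, if any, is colored.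

It remains to count. The only responses not in $W$ are those coloring some $y$ with $c(y)=1$. When $c(y)$ was raised from $0$ to $1$, the response was in $W$, and each response raises at most one counter. So the responses outside $W$ are mapped injectively to earlier responses in $W$, and at least half of any initial segment of responses are in $W$. If $W$ is not completely colored when Bob makes his $t$-th move, then $\frac{t-1}2<|W|$, so $t\le2|W|$.
\end{proof}

The bound does not depend on the size of $U$. This is what we will exploit, but three difficulties remain in using it.

\emph{No global orientation.} If $G[U]$ has an orientation as in Proposition~\ref{prop:race}, then $G$ has one with out-degrees at most $3$ and $\chi(G)\le7$. But during the race Bob can touch at most $4|W|$ vertices of $U$, two per move. So it suffices to orient the edges inside a set $R\subseteq U$ of size $O(|W|)$ that contains the touched vertices. This needs only that small subsets of $U$ span few edges.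

\emph{Orienting without foresight.} Orientations must be chosen as $R$ grows and must never be changed, since colored edges have already been charged to their tails. Suppose that Bob first touches three neighbors $x_1,x_2,x_3$ of a vertex $u$, and that each $x_i$ already has out-degree $2$ when $u$ is touched. Then no orientation of the edges $ux_i$ keeps out-degrees at most $2$. So Alice should add $u$ to $R$ as soon as $R$ contains three of its neighbors, and in general add every set that has too many edges into $R$. This closure must not make $R$ large.

\emph{The next race.} When $W=V_0$ is complete, $V_1$ takes its role. A vertex $x$ touched in the first race may have $c(x)=1$ while its neighbor in $V_1$ is uncolored, and if Bob colors the edge between them, Alice cannot attend to both ends. So all edges between $V_1$ and the \emph{old} touched vertices must be oriented before the second race begins. It is again the closure that makes this possible: a vertex outside $R$ has at most two edges into $R$.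

\section{Layered graphs}\label{sec:plan}

Let $V=V_0\cup V_1\cup\dots\cup V_m$ be a disjoint union of nonempty \emph{levels}. We write $n_j=|V_j|$ and $V_{>j}=\bigcup_{i>j}V_i$, and similarly $V_{<j}$ and $V_{\le j}$. For a set $S$ of vertices, $e(S)$ is the number of edges of $G[S]$.

\begin{proposition}\label{prop:A}
For all $m\ge1$ and $g\ge3$ there is a graph $G$ on such a vertex set with the following properties.
\begin{itemize}
\item[(P1)] Every edge joins different levels, and each $v\in V_i$ has at most one neighbor in $V_j$ for each $j<i$.
\item[(P2)] $n_j\ge64\,n_{j-1}$ for $1\le j\le m$.
\item[(P3)] For $0\le j<m$, every $S\subseteq V_{>j}$ with $|S|\le150\,n_j$ satisfies $e(S)\le\frac32|S|$.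
\item[(P4)] $G$ has girth greater than $g$.
\item[(P5)] $\chi_f(G)\ge\dfrac{m+1}{\ln(m+1)+3}$.
\end{itemize}
\end{proposition}

\begin{proposition}\label{prop:B}
If $G$ satisfies \textup{(P1)}, \textup{(P2)} and \textup{(P3)}, then Alice wins on $\mathrm{sd}_1(G)$ with $5$ colors.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:A} and~\ref{prop:B}]
Choose $m\ge1$ with $\frac{m+1}{\ln(m+1)+3}\ge F$, take the graph $G$ of Proposition~\ref{prop:A}, and use $\chi(G)\ge\chi_f(G)$.
\end{proof}

Orienting all edges downward gives out-degrees at most $m$, hence a win with $m+2$ colors by Proposition~\ref{prop:orient}. The point of Proposition~\ref{prop:B} is that the number of colors does not depend on $m$.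

\section{Alice wins with five colors}\label{sec:strategy}

In this section $G$ satisfies (P1)--(P3) and there are $5$ colors. As long as some vertex is uncolored, Alice colors only vertices. Once all vertices are colored she has won, since edges can always be colored.

While some vertex is uncolored, the \emph{epoch} is the least $j$ such that $V_j$ contains an uncolored vertex. So in epoch $j$ all of $V_{<j}$ is colored, and the epoch never decreases. A \emph{base move} of Alice colors an arbitrary uncolored vertex of $V_j$, where $j$ is the current epoch. Her first move is a base move. Afterwards we number Bob's moves $1,2,\dots$ and speak of Alice's \emph{responses} to them.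

The strategy has two parts: the bookkeeping of a touched region with a sparse orientation, and the choice of the vertex to be colored. Each part comes with invariants, and the region stays small only because epochs are short. The lemmas below show how one move preserves each of these statements; at the end of the section they are combined in one induction on the moves of the game.

\subsection{The touched region}

For disjoint sets $A,R$ of vertices let $e(A\mid R)$ be the number of edges with both ends in $A\cup R$ and at least one end in $A$.

\begin{definition}
A set $R\subseteq V_{>j}$ is \emph{$j$-closed} if $e(A\mid R)\le2|A|$ for all $A\subseteq V_{>j}\setminus R$ with $|A|\le108\,n_j$.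
\end{definition}

In epoch $j$ Alice keeps a set $R\subseteq V_{>j}$, the touched region, and an orientation of some of the edges. An orientation, once assigned, is never changed. Vertices of $R$ that entered during the current epoch are \emph{young}; the other vertices of $R$ are \emph{old}. The following invariants are maintained (see Figure~\ref{fig:epoch}).
\begin{itemize}
\item[(R1)] $R$ is $j$-closed and $|R|\le36\,n_j$.
\item[(R2)] Every edge inside $R$ is oriented. Every edge between $V_j$ and an old vertex of $R$ is oriented.
\item[(R3)] No oriented edge is incident with a vertex of $V_{>j}\setminus R$.
\item[(R4)] Every vertex has out-degree at most $2$.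
\end{itemize}
Edges between $V_j$ and young vertices may stay unoriented, as in the race of Section~\ref{sec:race}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small}]
\draw (0,0) rectangle (1.5,2.6);
\node at (0.75,1.3) {$V_{<j}$};
\draw (2.2,0) rectangle (4,2.6);
\node at (2.6,2.35) {$V_j$};
\draw (4.8,-0.5) rectangle (11.6,3.1);
\node at (11.1,2.8) {$V_{>j}$};
\draw[thick] (5.3,0) rectangle (9.4,2.6);
\draw[thick] (5.3,1.3) -- (9.4,1.3);
\node at (5.0,1.3) {$R$};
\node at (8.95,2.35) {old};
\node at (8.85,0.25) {young};
\fill (3.3,1.9) circle (2pt) coordinate (u1);
\fill (3.3,0.6) circle (2pt) coordinate (u2);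
\fill (6.1,1.9) circle (2pt) coordinate (o1);
\fill (8.1,1.9) circle (2pt) coordinate (o2);
\fill (6.1,0.6) circle (2pt) coordinate (y1);
\fill (8.1,0.6) circle (2pt) coordinate (y2);
\fill (10.6,1.2) circle (2pt) coordinate (z);
\draw[->,shorten >=2pt] (u1) -- (o1);
\draw[->,shorten >=2pt] (o1) -- (o2);
\draw[->,shorten >=2pt] (y1) -- (o2);
\draw[->,shorten >=2pt] (y2) -- (y1);
\draw[dashed] (u2) -- (y1);
\draw[dashed] (y2) -- (z);
\end{tikzpicture}
\caption{A position in epoch $j$. The levels below $V_j$ are completely colored. The touched region $R$ lies above $V_j$ and consists of old and young vertices. Edges inside $R$ and edges between $V_j$ and old vertices are oriented (arrows). Edges between $V_j$ and young vertices may be unoriented, and edges at vertices above $V_j$ and outside $R$ are unoriented (dashed).}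
\label{fig:epoch}
\end{figure}

For $j=m$ we have $V_{>m}=\emptyset$ and $R=\emptyset$, and (R1)--(R3) are trivial. At the start of the game the epoch is $0$, $R=\emptyset$, and nothing is oriented; (R1) holds by (P3), since $e(A\mid\emptyset)=e(A)\le\frac32|A|$ for $A\subseteq V_{>0}$ with $|A|\le108\,n_0$.

\paragraph{Touch.} When Bob colors an edge in epoch $j$, let $X$ be the set of its ends, colored or not, that lie in $V_{>j}\setminus R$. So $|X|\le2$. If $X=\emptyset$, nothing is done. Otherwise put $R^+:=R\cup X$, and as long as there is a nonempty
\[
A'\subseteq V_{>j}\setminus R^+\quad\text{with}\quad |A'|\le108\,n_j\quad\text{and}\quad e(A'\mid R^+)>2|A'|,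
\]
replace $R^+$ by $R^+\cup A'$. This stops, since $R^+$ grows. Let $A=R^+\setminus R$ at the end. Orient the edges inside $R\cup A$ with at least one end in $A$ so that all tails are in $A$ and each vertex of $A$ has out-degree at most $2$ (possible by the next lemma), and set $R:=R^+$. The vertices of $A$ are young.

We have to show that the closure does not make $R$ too large. Let $R_0$ be the region $R$ at the beginning of epoch $j$. Let $b$ be the number of vertices added so far in this epoch as members of sets $X$, and $a$ the number added so far in this epoch as members of sets $A'$. So $a=b=0$ at the beginning of the epoch, and the current region has $|R_0|+a+b$ vertices. Besides (R1)--(R4) we maintain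
\begin{equation}\label{eq:a}
a\le3(|R_0|+b).
\end{equation}

\begin{lemma}\label{lem:touch}
Suppose that \textup{(R1)--(R4)} and \eqref{eq:a} hold before a Touch in epoch $j$, that $|R_0|\le n_j$, and that $b\le8n_j$ when the current set $X$ is included. Then the required orientation exists, and \textup{(R1)--(R4)} and \eqref{eq:a} hold after the Touch.
\end{lemma}

\begin{proof}
We may assume $X\ne\emptyset$, so $j<m$. Adding $X$ raises only $b$, so \eqref{eq:a} persists. Whenever \eqref{eq:a} holds for the current set $R^+$,
\[
|R^+|=|R_0|+a+b\le4(|R_0|+b)\le4(n_j+8n_j)=36\,n_j .
\]
Consider one addition of a set $A'$, with new total $a$ and new set $R^+$. Then $|R^+|\le36n_j+108n_j\le150n_j$, so (P3) applies to $R^+$. Each set $A'$ added in this epoch brought more than $2|A'|$ new edges into the current set. Hence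
\[
2a\le e(R^+)\le\tfrac32(|R_0|+b+a),
\]
which is \eqref{eq:a} again. So \eqref{eq:a} and $|R^+|\le36n_j$ hold until the end, when $R^+$ is $j$-closed by the stopping rule. This gives (R1). Here it matters that the density $\frac32$ in (P3) is smaller than the threshold $2$ in the definition of closed sets.

Let $E_A$ be the set of edges inside $R\cup A$ with at least one end in $A$, where $R$ is the old region. By (R3) these edges are unoriented and the vertices of $A$ have out-degree $0$. Give each vertex of $A$ two slots; we want to assign to each edge of $E_A$ a slot at one of its ends in $A$, with different edges getting different slots. For $F\subseteq E_A$ let $A_F$ be the set of ends of edges of $F$ in $A$; the slots available to $F$ are the $2|A_F|$ slots at $A_F$. Every edge of $F$ has both ends in $A_F\cup R$ and at least one in $A_F$. So $|F|\le e(A_F\mid R)\le2|A_F|$, because the old region $R$ was $j$-closed and $|A_F|\le|A|\le36n_j$. By Hall's theorem the assignment exists. Orient each edge away from the vertex of its slot.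

Out-degrees outside $A$ do not change, which gives (R4). The edges inside $R^+$ are now all oriented and the old vertices are the same as before, which gives (R2). The newly oriented edges lie inside $R^+$, which gives (R3).
\end{proof}

\paragraph{Transition.} When the epoch changes from $j$ to $j+1$, let $R'=R\cap V_{>j+1}$. All vertices of $R'$ become old. For each $u\in V_{j+1}\setminus R$ orient the edges from $u$ to $R'$ away from $u$. Then $R'$ is the region for epoch $j+1$, so now $R_0=R'$ and $a=b=0$. If several levels become full at once, the transitions are performed one after another.

\begin{lemma}\label{lem:transition}
If \textup{(R1)--(R4)} hold in epoch $j$ before a transition to epoch $j+1\le m$, they hold in epoch $j+1$ after it.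
\end{lemma}

\begin{proof}
Let $u\in V_{j+1}\setminus R$. By (R3), its edges were unoriented and its out-degree was $0$. There are at most $e(\{u\}\mid R)\le2$ edges from $u$ to $R'$, since $R$ is $j$-closed. This gives (R4). Edges inside $R'$ and edges between $V_{j+1}\cap R$ and $R'$ lie inside $R$ and were oriented before. The edges between $V_{j+1}\setminus R$ and $R'$ have just been oriented. This gives (R2). Moreover $V_{>j+1}\setminus R'\subseteq V_{>j}\setminus R$, so no previously oriented edge meets this set, and the newly oriented edges have their ends in $V_{j+1}\cup R'$. This gives (R3).

For (R1) assume $j+1<m$. Clearly $|R'|\le36n_j\le36n_{j+1}$. Let $A\subseteq V_{>j+1}\setminus R'$ with $|A|\le108\,n_{j+1}$. If $|A|\le108\,n_j$, then $e(A\mid R')\le e(A\mid R)\le2|A|$, since $R$ is $j$-closed. Otherwise $|R'|\le36n_j<\frac13|A|$, so $|A\cup R'|<\frac43|A|\le144\,n_{j+1}$, and (P3) for $j+1$ gives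
\[
e(A\mid R')\le e(A\cup R')\le\tfrac32\cdot\tfrac43|A|=2|A|.\qedhere
\]
\end{proof}

\subsection{Alice's responses}

As in the single race, Alice ignores the first strike at a vertex above the current level and answers the second. Each vertex $x$ has a counter $c(x)$, initially $0$. For an uncolored vertex $x$ let $o(x)$ be the number of colored edges at $x$ that were oriented out of $x$ immediately after the Touch in the move coloring them. Since orientations never change, $o(x)\le2$ by (R4). The following invariants are maintained after each of Alice's moves, with $j$ the current epoch.
\begin{itemize}
\item[(I1)] Every uncolored vertex $x$ has $c(x)\le1$.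
\item[(I2)] Every uncolored vertex $x\in V_{>j}\setminus R$ has $c(x)=0$.
\item[(I3)] If $x\in R$ is young and uncolored and $c(x)=1$, then the neighbor of $x$ in $V_j$, which is unique by (P1) if it exists, is colored.
\item[(I4)] Every uncolored vertex $x$ has at most $c(x)+o(x)$ colored edges.
\end{itemize}
Thus an uncolored vertex has at most $1+2=3$ colored edges after Alice's move, and at most $4$ after Bob's next move. With $5$ colors Bob never wins, and Alice may legally color any uncolored vertex she wants.

The invariants hold after Alice's first move. Coloring a vertex never violates them. Nor does a transition: (I1) and (I4) do not refer to the epoch, (I2) persists because $V_{>j+1}\setminus R'\subseteq V_{>j}\setminus R$, and (I3) is vacuous immediately after a transition, since no vertex is young. Transitions are performed whenever a level becomes full, whether by Bob's move or by Alice's response.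

If Bob colors a vertex, transitions are performed if necessary, and then Alice answers with a base move (unless all vertices are colored). By the preceding remarks (I1)--(I4) are preserved.

Now suppose that Bob colors an edge in epoch $j$. Alice first performs Touch, after which every end of the edge in $V_{>j}$ lies in $R$. An uncolored vertex newly added to $R$ has counter $0$ by (I2), so (I3) still holds. We say which ends of the edge are struck.
\begin{itemize}
\item[(a)] The edge is oriented, $x\to y$. Then it counts in $o(x)$ if $x$ is uncolored, and $y$, if uncolored, is \emph{struck}.
\item[(b)] The edge is unoriented. By (R2) its ends are not both in $R$, so it has an end $u\in V_{\le j}$.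
 \begin{itemize}
 \item[(b1)] If the other end is also in $V_{\le j}$, then by (P1) the ends lie in different levels, so one of them lies in $V_{<j}$ and is colored. The other, if uncolored, lies in $V_j$ and is \emph{struck}.
 \item[(b2)] If the other end $x$ lies in $V_{>j}$, then $x\in R$, and $x$, if uncolored, is \emph{struck}. If $u$ is uncolored, then $u\in V_j$, and $x$ is young, since by (R2) the edges between $V_j$ and old vertices are oriented.
 \end{itemize}
\end{itemize}

The critical case is (b2) with $u$ uncolored, when both ends of the colored edge may need attention.

\paragraph{Response $(\alpha)$: case (b2) with $u\in V_j$ uncolored.} Alice colors $u$. If $x$ is uncolored, then $c(x)=0$ by (I1) and (I3), because $x$ is young and its neighbor $u$ in $V_j$ was uncolored; she sets $c(x)=1$.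

\paragraph{Response $(\beta)$: all other cases.} At most one uncolored vertex $y$ is struck, and then $y\in V_j$ or $y\in R$.
\begin{itemize}
\item No uncolored vertex is struck: base move.
\item $y\in V_j$: Alice colors $y$.
\item $y\in R$ and $c(y)=1$: Alice colors $y$.
\item $y\in R$ and $c(y)=0$: she sets $c(y)=1$. If $y$ is young and has an uncolored neighbor in $V_j$, she colors that neighbor; otherwise she makes a base move.
\end{itemize}

\begin{lemma}\label{lem:inv}
Suppose that \textup{(I1)--(I4)} hold before a move of Bob in which he colors an edge, and that \textup{(R1)--(R4)} hold after the Touch in this move. Then Alice's response is legal, and \textup{(I1)--(I4)} hold after it.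
\end{lemma}

\begin{proof}
By (I4), every uncolored vertex has at most $4$ colored edges after Bob's move, so the response is legal. A counter is raised only from $0$ to $1$, and only at a vertex of $R$. This gives (I1) and (I2). Whenever a counter is raised at a young vertex, its neighbor in $V_j$, if any, is colored after Alice's response. This gives (I3). If an end of the newly colored edge is still uncolored after Alice's response, then either the edge is oriented out of it and counts in $o$, or its counter has been raised. This gives (I4). If the response fills a level, the transition performed afterwards preserves (I1)--(I4).
\end{proof}

Condition (P1) is used twice here. If $x$ had two uncolored neighbors in $V_j$, one response could not restore (I3); and if there were edges inside $V_j$, case (b1) could strike two uncolored vertices at once.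

\subsection{The length of an epoch}

It remains to verify the bound $b\le8n_j$ required in Lemma~\ref{lem:touch}.

\begin{lemma}\label{lem:count}
Suppose that Alice has answered Bob's first $t-1$ moves as described. If Bob's $t$-th move is made in epoch $j$, then $t\le4n_j$.
\end{lemma}

\begin{proof}
Call a response \emph{progress} if it colors a vertex of the lowest level that contains an uncolored vertex at that time. Every response is progress, except those that color some $y\in R$ with $c(y)=1$. For such a $y$, the counter was raised from $0$ to $1$ at an earlier move of Bob, and the response to that move was progress: in $(\alpha)$ Alice colored $u\in V_j$, where $j$ was the epoch at that time, and in $(\beta)$ she colored the neighbor of $y$ in $V_j$ or made a base move. Each move of Bob raises at most one counter, and each $y$ is colored only once. So the responses that are not progress are mapped injectively to earlier responses that are, and at least $\frac{t-1}2$ of the first $t-1$ responses are progress.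

Now let $j$ be the epoch of Bob's $t$-th move. The progress responses colored distinct vertices of $V_{\le j}$, because the epoch never decreases, and $V_j$ still has an uncolored vertex. So by (P2)
\[
\frac{t-1}2<n_0+\dots+n_j\le2n_j ,
\]
that is, $t-1<4n_j$ and $t\le4n_j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
We show by induction on the number of moves that (R1)--(R4), \eqref{eq:a} and, after Alice's moves, (I1)--(I4) hold. They hold at the start and, by Lemma~\ref{lem:transition} if $n_0=1$, after Alice's first move. Suppose they hold before Bob's $t$-th move, made in epoch $j$.

If Bob colors an edge, we check the hypotheses of Lemma~\ref{lem:touch}. For $j=0$ we have $R_0=\emptyset$. For $j\ge1$, (R1) at the end of epoch $j-1$ and (P2) give $|R_0|\le36\,n_{j-1}\le n_j$. By Lemma~\ref{lem:count}, which refers only to moves already made, $t\le4n_j$. Each move of Bob contributes at most two vertices to sets $X$, so $b\le2t\le8n_j$, including the current $X$. So (R1)--(R4) and \eqref{eq:a} hold after the Touch, and Lemma~\ref{lem:inv} gives (I1)--(I4) after Alice's response. If Bob colors a vertex, we have seen that (I1)--(I4) are preserved.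

Coloring a vertex affects neither $R$ nor the orientation. Transitions preserve (R1)--(R4) by Lemma~\ref{lem:transition}, and since they reset $a=b=0$, \eqref{eq:a} holds after them. This completes the induction. As noted after (I4), Bob never wins and Alice's moves are legal, so eventually all vertices are colored and Alice wins.
\end{proof}

\section{Construction of the graphs}\label{sec:graphs}

Recall that $\chi_f(G)$ is the minimum of $\sum_Ix_I$ over all assignments of weights $x_I\ge0$ to the independent sets $I$ of $G$ such that $\sum_{I\ni v}x_I\ge1$ for each vertex $v$. A proper coloring gives such an assignment, so $\chi_f(G)\le\chi(G)$. If $w$ is a nonnegative weighting of the vertices with $w(I)\le M$ for every independent set $I$, where $M>0$, then $w(V)\le\sum_Ix_Iw(I)\le M\sum_Ix_I$, and so $\chi_f(G)\ge w(V)/M$.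

\begin{proof}[Proof of Proposition~\ref{prop:A}]
The idea is that each vertex chooses one random neighbor in each lower level. If an independent set $I$ has density $d_j$ in $V_j$ for each $j<i$, then a vertex of $V_i$ can be in $I$ only if it has avoided $I$ in all its choices, which has probability $\prod_{j<i}(1-d_j)\le e^{-\sum_{j<i}d_j}$. So the densities can sum only to about $\ln m$, out of $m+1$, and this makes $\chi_f$ large.

The level sizes must be chosen so that (P3) survives a union bound. As we shall see, this requires $n_mn_j^{1/2}n_{j+1}^{-3/2}$ to be small for all $j<m$. Writing $n_j=nz^{\alpha_j}$ with $\alpha_0=0$ and asking that this quantity be exactly $z^{-1}$, we get the recursion $\alpha_m-\alpha_j=3(\alpha_m-\alpha_{j+1})+2$, whose solution is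
\[
n_j=n\,z^{3^m-3^{m-j}} .
\]
We use these sizes. Put
\[
\varepsilon=\frac1{2(m+1)}\qquad\text{and}\qquad q=em2^m\sqrt{150}\;z^{-1},
\]
where the integer $z$ is chosen so large in terms of $m$ that $z^2\ge150$, $\varepsilon^2z^2\ge2$ and $q\le\frac1{10m}$. The integer $n$ is then chosen large in terms of $m,g,z$. Thus $n_0=n$ and $n_{j+1}/n_j=z^{2\cdot3^{m-j-1}}\ge z^2\ge150$, so (P2) holds.

For all $v\in V_i$ and $j<i$ choose $f_{v,j}\in V_j$ uniformly at random, all choices being independent. Let $G_0$ be the graph with the edges $vf_{v,j}$. We consider three events.

\medskip
\noindent\textbf{(E1)} \emph{For all $i\ge1$ and all $A_j\subseteq V_j$ $(j<i)$, with $d_j=|A_j|/n_j$, the number of $v\in V_i$ such that $f_{v,j}\notin A_j$ for all $j<i$ is at most $n_i\bigl(\prod_{j<i}(1-d_j)+\varepsilon\bigr)$.} This holds with probability at least $1-me^{-2n}$.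

For fixed sets, this number is a sum of $n_i$ independent indicators, each with mean $\prod_{j<i}(1-d_j)$. By Hoeffding's inequality, a sum of $N$ independent indicators exceeds its mean by more than $\varepsilon N$ with probability at most $e^{-2\varepsilon^2N}$. So the failure probability is at most $e^{-2\varepsilon^2n_i}\le e^{-2\varepsilon^2z^2n_{i-1}}\le e^{-4n_{i-1}}$. The sets can be chosen in at most $2^{n_0+\dots+n_{i-1}}\le2^{2n_{i-1}}\le e^{2n_{i-1}}$ ways. So (E1) fails for a given $i$ with probability at most $e^{-2n_{i-1}}\le e^{-2n}$.

\medskip
\noindent\textbf{(E2)} \emph{$G_0$ satisfies \textup{(P3)}.} This holds with probability at least $\frac34$.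

Fix $j<m$ and $1\le s\le150n_j\le n_{j+1}$. Since $|V_{>j}|\le mn_m$, there are at most $\binom{mn_m}s\le(emn_m/s)^s$ sets $S\subseteq V_{>j}$ of size $s$. Fix one. The edges of $G_0[S]$ correspond to the pairs $(v,\ell)$ with $v\in S\cap V_i$, $j<\ell<i$ and $f_{v,\ell}\in S$. There are at most $ms$ pairs $(v,\ell)$ with $v\in S\cap V_i$ and $j<\ell<i$, and the events $f_{v,\ell}\in S$ are independent, each of probability at most $s/n_\ell\le s/n_{j+1}\le1$. If $e(S)>\frac32s$, then all events in some set of more than $\frac32s$ pairs occur. Summing over all such sets of pairs,
\[
P\bigl(e(S)>\tfrac32s\bigr)\le2^{ms}\Bigl(\frac s{n_{j+1}}\Bigr)^{3s/2}.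
\]
Hence the expected number of sets $S$ of size $s$ violating (P3) for this $j$ is at most
\[
\Bigl[em2^m\,n_m\,s^{1/2}\,n_{j+1}^{-3/2}\Bigr]^s\le\Bigl[em2^m\sqrt{150}\;n_m\,n_j^{1/2}\,n_{j+1}^{-3/2}\Bigr]^s=q^s .
\]
In the last step, the exponent of $n$ is $1+\frac12-\frac32=0$, and the exponent of $z$ is
\[
(3^m-1)+\tfrac12(3^m-3^{m-j})-\tfrac32(3^m-3^{m-j-1})=-1 .
\]
Summing over $s\ge1$ and over the $m$ values of $j$ gives at most $m\cdot2q\le\frac15<\frac14$. So (E2) fails with probability less than $\frac14$.

\medskip
\noindent\textbf{(E3)} \emph{Let $B_i$ be the set of all $v\in V_i$ that lie on a cycle of $G_0$ of length at most $g$ all of whose vertices have level at most $i$. Then $|B_i|\le\varepsilon n_i$ for all $i$.} This holds with probability tending to $1$ as $n\to\infty$, with $m,g,z$ fixed.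

We bound the expected number of sequences $(x_1,\dots,x_\ell)$, $3\le\ell\le g$, of distinct vertices that form a cycle in this order and in which $x_1$ has the maximum level. Fix the length and the levels of the $x_r$; there are at most $g(m+1)^g$ possibilities, and only those in which cyclically consecutive levels differ can occur. A cycle edge with upper end $x$ and lower end $y\in V_b$ is present exactly if $f_{x,b}=y$. If two cycle edges involve the same variable $f_{x,b}$, then they require it to have two different values, which is impossible. Otherwise the events are independent. So, for fixed levels, the expected number of sequences is at most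
\[
\prod_{\text{vertices}}n_{\text{level}}\Big/\prod_{\text{edges}}n_{\text{level of the lower end}} .
\]
Attribute each factor in the denominator to the lower end of the edge. A vertex then contributes $n_{\text{level}}$ if it is a local maximum of the level along the cycle, $n_{\text{level}}^{-1}$ if it is a local minimum, and $1$ otherwise. Local maxima and minima alternate, so they are equal in number, and there are at most $g/2$ of each. So the total expectation is at most $K=g(m+1)^g(n_m/n_0)^g$, which does not depend on $n$, because $n_m/n_0=z^{3^m-1}$. Each vertex of $B_i$ is the first vertex of a counted sequence, hence $\sum_iE|B_i|\le K$. By Markov's inequality, $|B_i|>\varepsilon n_i$ for some $i$ with probability at most $K/(\varepsilon n)\to0$.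

\medskip
\noindent\textbf{The graph $G$.} For $n$ large, the three failure probabilities sum to less than $1$. Fix an outcome satisfying (E1)--(E3). Obtain $G$ from $G_0$ by deleting, for all $i$ and all $v\in B_i$, all edges from $v$ to lower levels. Then (P1) and (P2) hold, and (P3) is inherited from $G_0$. A cycle of length at most $g$ in $G_0$ has a vertex $v$ of maximum level $i$. Then $v\in B_i$, and the two cycle edges at $v$ lead to lower levels, so they have been deleted. This gives (P4).

For (P5), let $I$ be an independent set of $G$. Put $d_i=|I\cap V_i|/n_i$ for $0\le i\le m$ and $D_i=\sum_{j<i}d_j$ for $0\le i\le m+1$. An edge is deleted only if its upper end lies in one of the sets $B_i$. So if $v\in V_i\setminus B_i$, all edges $vf_{v,j}$ with $j<i$ are present in $G$. Hence each $v\in I\cap V_i$ lies in $B_i$ or has $f_{v,j}\notin I$ for all $j<i$. By (E1), applied to the sets $A_j=I\cap V_j$, and (E3), for $1\le i\le m$,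
\[
d_i\le\prod_{j<i}(1-d_j)+2\varepsilon\le e^{-D_i}+\frac1{m+1}.
\]
Let $L=\ln(m+1)>0$. We claim that $D_{m+1}\le L+3$. If $D_i<L$ for all $i\le m+1$, this is clear. Otherwise let $i^*$ be the least index with $D_{i^*}\ge L$. Then $i^*\ge1$, since $D_0=0$, and $D_{i^*}<L+1$, since $d_{i^*-1}\le1$. For $i^*\le i\le m$ we have $e^{-D_i}\le\frac1{m+1}$, so $d_i\le\frac2{m+1}$. There are at most $m$ such $i$, so $D_{m+1}\le L+1+2=L+3$.

Now give each vertex of $V_i$ the weight $1/n_i$. The total weight is $m+1$, and an independent set $I$ has weight $D_{m+1}\le L+3$. Hence $\chi_f(G)\ge\frac{m+1}{L+3}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.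

\section{Three colors do not suffice}\label{sec:lower}

We now prove Theorem~\ref{thm:lower}. With three colors, an uncolored vertex that sees two colors and has enough free edges is a threat: Alice must color it at once. Bob creates two vertices that see one color each, and then moves from one to the other along a path, making a threat in each move. Alice's responses are forced, and at the end of the path two threats arise at once.

Let $\chi(G)\ge61$. A vertex-critical subgraph of $G$ with the same chromatic number has minimum degree at least $60=4\cdot15$. By Mader's theorem, every graph of average degree at least $4k$, $k\ge1$, contains a $k$-connected subgraph \cite[Theorem~1.4.3]{diestel}. So $G$ contains a $15$-connected subgraph $H$; it has minimum degree at least $15$. For an uncolored vertex $v$ let $C(v)$ be the set of colors on the edges of $G$ at $v$. We show that Alice has no winning strategy with $k$ colors for $k=1,2,3$.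

\subsection{One and two colors}

For $k=1$, the graph $\mathrm{sd}_1(G)$ has an edge, so it has no proper coloring with one color.

Let $k=2$. After Alice's first move, Bob colors with color $1$ an edge $vw$ of $H$ such that $v$ and $w$ are uncolored and not incident with a colored edge. Such an edge exists, since at most two vertices are excluded and $H$ has minimum degree at least $15$. Now each of $v,w$ has at least $15-2=13$ further uncolored edges in $H$ whose other end is uncolored: besides $vw$ itself, only an edge to a vertex colored by Alice has to be discounted. Alice's next move colors at most one of $v,w$. At a vertex of $\{v,w\}$ left uncolored, it either puts color $2$ on an edge there, or it spoils at most one of these $13$ edges, by coloring the edge or its other end. In the first case this vertex sees both colors. In the second case Bob colors one of the unspoiled edges with $2$, and the vertex sees both colors. So Bob wins.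

\subsection{Three colors}

Let $k=3$.

\paragraph{Stage 1: two vertices that see a color.} In each of his first two moves Bob colors with color $1$ an edge of $H$ whose two ends are uncolored and not incident with a colored edge. At that time at most three moves have been made, each excluding at most two vertices, so at most $6$ vertices are excluded and such an edge exists. Let $a_1b_1$ and $a_2b_2$ be these edges. Their four ends are distinct, and each was uncolored when its edge was colored. Alice has only two moves between Bob's first and third moves. So when Bob is to make his third move, at least two of the four vertices are uncolored.

At this time let $D$ be the set of colored vertices and $F$ the set of colored edges. Alice has made three moves and Bob two, so $|D|\le3$ and $|F|\le5$. Suppose that some uncolored $v\in V(H)$ has $|C(v)|\ge2$. At least $15-3-5=7$ uncolored edges of $H$ at $v$ lead to uncolored vertices. So either $|C(v)|=3$ and Bob has won, or he colors one of these edges with the third color and wins. From now on let $|C(v)|\le1$ for all uncolored $v\in V(H)$ at this time.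

\paragraph{Stage 2: a path of threats.} Call an uncolored $v\in V(H)$ \emph{marked} if $|C(v)|=1$ at the end of Stage 1. There are at least two marked vertices, namely the uncolored ones among $a_1,b_1,a_2,b_2$. The graph $H'=H-D-F$ is connected: $H-D$ is $12$-connected, hence $12$-edge-connected, and at most $5$ edges are deleted from it. So we can choose two marked vertices at minimum distance in $H'$ and a shortest path $P=v_0v_1\dots v_\ell$ $(\ell\ge1)$ in $H'$ between them. By minimality the inner vertices of $P$ are not marked, so they are uncolored and see no color. Since $P$ is a shortest path and avoids $D$, every edge of $H$ between nonconsecutive vertices of $P$ is in $F$.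

\emph{Free edges.} Let $v$ be a vertex of $P$. Of the at least $15$ edges of $H$ at $v$, at most $5$ are in $F$, at most $2$ lie on $P$, and at most $3$ lead to $D$. An edge from $v$ to another vertex of $P$ lies on $P$ or in $F$. So there are at least $5$ edges at $v$ that are not on $P$ and not in $F$ and lead to vertices outside $P$ and $D$. We call these the \emph{free} edges at $v$. As long as all moves since Stage 1 have colored only edges and vertices of $P$, the free edges and their ends outside $P$ are uncolored.

\emph{The forced moves.} For $i=0,1,\dots,\ell-2$ successively, Bob colors $v_iv_{i+1}$ with a color not in $C(v_i)$. We claim that Alice must answer by coloring $v_i$. Suppose this has been so for smaller indices. Then the only vertices colored since Stage 1 are $v_0,\dots,v_{i-1}$, and the only edges are $v_0v_1,\dots,v_{i-1}v_i$. So $|C(v_i)|=1$: for $i=0$ because $v_0$ is marked, and for $i\ge1$ because $v_i$ is an inner vertex and saw no color before $v_{i-1}v_i$ was colored. The edge $v_iv_{i+1}$ and its ends are uncolored, so Bob's move is legal, and afterwards $|C(v_i)|=2$. If Alice does not color $v_i$, her move either gives $v_i$ its third color, or it spoils at most one of the at least $5$ free edges at $v_i$, by coloring the edge or its end outside $P$. In the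 latter case Bob colors an unspoiled free edge with the third color. In both cases Bob wins. So Alice must color $v_i$.

\emph{The double threat.} After these moves (none, if $\ell=1$), $v_{\ell-1}$ and $v_\ell$ are uncolored and $|C(v_{\ell-1})|=|C(v_\ell)|=1$. For $v_{\ell-1}$ this follows as before, and at $v_\ell$ nothing has changed since Stage 1. Bob colors $v_{\ell-1}v_\ell$ with a color in neither of these two singletons. This is possible with three colors, and now both ends see two colors. Alice can color at most one of them. At one that she does not color, her move either puts the third color on an edge there, or it spoils at most one of the at least $5$ free edges. In the latter case Bob gives it the third color by an unspoiled free edge. So Bob wins.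

Hence Alice has no winning strategy with three or fewer colors, and Theorem~\ref{thm:lower} is proved.\qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{On Forbidden Subdivision Characterization of Graph Classes},
\texttt{http://iti.mff.cuni.cz/series/2006/324.pdf}.

\bibitem{diestel}
Diestel, \emph{Graph Theory}.
\end{thebibliography}

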